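
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The extension property and quasiregularity\\ of linear algebraic monoids}


\begin{abstract}
An irreducible linear algebraic monoid $M$ with unit group $G$ and maximal torus $T\subseteq G$ has the extension property if a homomorphism from $G$ to a linear algebraic monoid extends to $M$ as soon as its restriction to $T$ extends to $\overline T$. It is quasiregular if, outside a closed ideal of codimension at least two, every element has the form $geh$ with $g,h\in G$ and $e$ idempotent. We prove that the extension property implies quasiregularity, in every characteristic. We also prove that $M$ is quasiregular if and only if its normalization has the extension property, so that the two properties are equivalent for normal $M$. The method is to describe $k[M]$ by conditions along the translates of $T$, and to read off the boundary divisors of $M$ from the valuations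 given by one-parameter subgroups of $T$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $k$ be an algebraically closed field. A \emph{linear algebraic monoid} is an affine algebraic variety $M$ over $k$ with an associative multiplication $M\times M\to M$ that is a morphism of varieties, and with a two-sided unit $1\in M$. A morphism of algebraic monoids is a monoid homomorphism that is a morphism of varieties. Throughout, $M$ is irreducible, $n=\dim M$, $G$ is the unit group of $M$ (an algebraic group, open in $M$), $T\subseteq G$ is a maximal torus, and $\overline T$ is the closure of $T$ in $M$. We write $E(M)=\{e\in M: e^2=e\}$.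

\begin{definition}
$M$ has the \emph{extension property}, or EP, if the following holds for every linear algebraic monoid $L$ and every morphism of algebraic monoids $\alpha:G\to L$. If $\alpha|_T$ extends to a morphism $\overline T\to L$, then $\alpha$ extends to a unique morphism of algebraic monoids $\beta:M\to L$.
\end{definition}

\begin{definition}
$M$ is \emph{quasiregular} if there is a closed two-sided ideal $N\subseteq M$ with
\begin{enumerate}
\item[(Q1)] $\dim N\le \dim M-2$, and
\item[(Q2)] $M\setminus N\subseteq\bigcup_{e\in E(M)}GeG$.
\end{enumerate}
The empty set is allowed as $N$, with $\dim\emptyset=-\infty$.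
\end{definition}

The EP says that the boundary $M\setminus G$ is controlled by what a torus sees: to extend a homomorphism over the boundary, it is enough to extend it over $\overline T\setminus T$. Quasiregularity says that the boundary, up to a subset of codimension two in $M$, consists of elements (unit)(idempotent)(unit). Every normal reductive monoid (irreducible, with reductive unit group) has the EP, and such a monoid satisfies $M=\bigcup_{e}GeG$. Problem~2.4 of \cite{problems} asks about the general case:
\begin{quote}
\emph{If $M$ has the EP, is $M$ quasiregular?}
\end{quote}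
We show that the answer is yes, in every characteristic.

There is a good reason to expect this. A torus reaches the boundary along its one-parameter subgroups $\lambda$, and a limit $e=\lim_{s\to0}\lambda(s)$ is an idempotent. The translates $g\lambda(s)h$ tend to $geh$. So the part of the boundary that is reached in this way lies in the sets $GeG$. A boundary component of codimension one that is not the closure of such a set is invisible from the torus, and a homomorphism could acquire a pole along it. Subsets of codimension two or more are harmless, at least on a normal variety, where functions extend over them. The difficulty is to turn an invisible divisor into a homomorphism that does not extend. The group $G$ is arbitrary here, so no classification of representations is at hand. Moreover, $M$ need not be normal.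

\subsection{The smallest case}\label{ss:small}

Let $G=\mathbb G_m\times\mathbb G_a$, with coordinates $(t,u)$ and product $(t,u)(t',u')=(tt',u+u')$, and $T=\mathbb G_m\times\{0\}$. Here are two monoids with unit group $G$ and with $k[\overline T]=k[t]$:
\begin{align*}
M_1&=\left\{\begin{pmatrix}a&c\\0&a\end{pmatrix}\right\},\quad (t,u)\mapsto\begin{pmatrix}t&tu\\0&t\end{pmatrix},& k[M_1]&=k[t,tu];\\
M_2&=\mathbb A^1\times\mathbb G_a,& k[M_2]&=k[t,u].
\end{align*}

In $M_1$ an idempotent has $a^2=a$ and $2ac=c$, so $c=0$ and the idempotents are $0$ and $1$. Hence $\bigcup_eGeG=G\cup\{0\}$, and any $N$ satisfying (Q2) contains the nonzero nilpotent matrices. These form a set of dimension $1>\dim M_1-2$, so $M_1$ is not quasiregular. It also fails the EP: the homomorphism $u:G\to\mathbb G_a$ is trivial on $T$, but $u=c/a$ is not a polynomial in $a$ and $c$.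

In $M_2$ the boundary $\{t=0\}$ is the single orbit $Ge$ with $e=(0,0)$, so $M_2=\bigcup_eGeG$. And $M_2$ has the EP: for $\alpha:G\to L\subseteq M_l(k)$ we have $\alpha(t,u)=\alpha(t,0)\,\alpha(1,u)$. If $\alpha|_T$ extends to $\overline T$, the entries of the first factor are polynomials in $t$, those of the second are polynomials in $u$, and $\alpha$ extends.

What distinguishes $M_2$? Write $f\in k[G]=k[t^{\pm1},u]$ as $f=\sum_jf_j(u)t^j$. For $g=(t_1,u_1)$ and $h=(t_2,u_2)$,
\[
f\bigl(g\,(s,0)\,h\bigr)=\sum_jf_j(u_1+u_2)\,(t_1t_2)^j\,s^j .
\]
So the functions on $G$ that are polynomial in $s$ along all curves $s\mapsto g(s,0)h$ are exactly those in $k[t,u]=k[M_2]$, and the lowest exponent of $s$ is the order of $f$ along the boundary divisor $\{t=0\}$ of $M_2$. This order is measured along curves that run into $GeG$. That is why the divisor is the closure of $GeG$. In $M_1$ the curves $g(s,0)h$ all run into the origin. The valuation they define has value $1$ on both $a$ and $c$; it is not the order along $\{a=0\}$, and the divisor remains invisible.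

The proof in general follows this pattern. First, the EP forces $k[M]$ to be the ring of all functions on $G$ that behave well along the translates of $T$. Second, the integral closure of such a ring is cut out of $k[G]$ by finitely many valuations of the kind just seen, and every boundary divisor must come from one of them.

\subsection{Results}

Let $K$ be the fraction field of $k[M]$, let $k[\widetilde M]$ be the integral closure of $k[M]$ in $K$, and let $\pi:\widetilde M\to M$ be the normalization. We shall see that $\widetilde M$ is again an irreducible linear algebraic monoid with unit group $G$, and that $k[\widetilde M]\subseteq k[G]$. The EP for $\widetilde M$ is taken relative to the closure of $T$ in $\widetilde M$. Let $S$ be the monoid of those characters of $T$ that extend to regular functions on $\overline T$, and put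
\[
A_S=\{f\in k[G]: \ f(g\,\cdot\,h)|_T\in k[\overline T]\ \text{ for all }g,h\in G\},
\]
where $f(g\,\cdot\,h)$ is the function $x\mapsto f(gxh)$, and $k[\overline T]\subseteq k[T]$.

\begin{theorem}\label{thm:main}
If $M$ has the EP, then $M$ is quasiregular.
\end{theorem}

\begin{theorem}\label{thm:char}
For every irreducible linear algebraic monoid $M$ the following are equivalent:
\begin{enumerate}
\item[(i)] $M$ is quasiregular;
\item[(ii)] $\widetilde M$ is quasiregular;
\item[(iii)] $\widetilde M$ has the EP;
\item[(iv)] $A_S\subseteq k[\widetilde M]$, that is, every $f\in A_S$ is integral over $k[M]$.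
\end{enumerate}
Moreover, $M$ has the EP if and only if $M$ is quasiregular and
\begin{equation}\label{eq:second}
\text{every } f\in k[\widetilde M] \text{ with } f(g\,\cdot\,h)|_T\in k[\overline T]\text{ for all }g,h\in G\text{ lies in }k[M].
\end{equation}
In particular, for normal $M$ the EP is equivalent to quasiregularity. A monoid with the EP is determined by $G$ and $\overline T$: it is $M=\operatorname{Spec}A_S$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] The bound $\dim N\le\dim M-2$ in Theorem~\ref{thm:main} is sharp in every dimension at least $3$: for each $n\ge3$ there is an $M$ of dimension $n$ with the EP such that every closed two-sided ideal $N$ satisfying \textup{(Q2)} has dimension at least $n-2$.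
\item[(b)] If $\dim M\le2$ and $M$ has the EP, then $M=\bigcup_{e\in E(M)}GeG$.
\item[(c)] In every characteristic there is a quasiregular $M$ without the EP. Thus condition \eqref{eq:second} cannot be dropped from Theorem~\ref{thm:char}.
\end{enumerate}
\end{theorem}

\subsection{Plan}

Section~\ref{sec:ring} translates the EP into the equality $k[M]=A_S$. Section~\ref{sec:sat} shows that, if $A_S\subseteq k[\widetilde M]$, then $k[\widetilde M]=A_{S'}$, where $S'$ is the saturation of $S$; it is cut out by finitely many one-parameter subgroups $\lambda_1,\dots,\lambda_r$ of $T$. Section~\ref{sec:val} attaches a valuation to each $\lambda_i$ and identifies its center on $M$ as the closure of $Ge_iG$, where $e_i=\lim_{s\to 0}\lambda_i(s)$. In Section~\ref{sec:main} we conclude that, if $A_S\subseteq k[\widetilde M]$, then $k[\widetilde M]$ is the intersection of $k[G]$ with finitely many valuation rings. This forces every boundary divisor to be some $\overline{Ge_iG}$, and Theorem~\ref{thm:main} follows. Sections~\ref{sec:char} and~\ref{sec:sharp} prove the other two theorems.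

\section{From the extension property to a ring}\label{sec:ring}

\subsection{Setup}

We use two facts about linear algebraic monoids.
\begin{enumerate}
\item[(F1)] Every linear algebraic monoid is isomorphic to a closed submonoid of some $M_m(k)$ \cite[Ch.~3]{putcha}.
\item[(F2)] Every idempotent of an irreducible $M$ is $G$-conjugate to one in $\overline T$ \cite[Ch.~6]{putcha}.
\end{enumerate}
Fact (F2) is not used in the proof of Theorem~\ref{thm:main}.

Fix an embedding $M\subseteq M_m(k)$ as in (F1), with the basis chosen so that $T$ is diagonal, and put $\delta=\det|_M\in k[M]$. Units of $M$ are invertible matrices, so $\delta\ne0$ on $G$. Conversely, if $x\in M$ and $\delta(x)\ne0$, then left multiplication by $x$ is an automorphism of the variety $M_m(k)$. So $xM\subseteq M$ is closed, irreducible and of dimension $n$, whence $xM=M\ni1$. Likewise $Mx=M$, and $x$ is a unit of $M$. Hence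
\[
G=\{x\in M:\delta(x)\neq0\},\qquad k[G]=k[M][1/\delta].
\]
The group $G$ is open in the irreducible variety $M$, hence connected. It is affine and smooth, so $k[G]$ is a normal domain, with fraction field $K$. In particular $k[\widetilde M]\subseteq k[G]$. It follows that $k[\widetilde M][1/\delta]=k[G]$, that is, $\pi$ is an isomorphism over $G$. We regard $G$ as an open subset of both $M$ and $\widetilde M$, and $G=\pi^{-1}(G)$.

Write the character group $X=X(T)$ additively, let $Y$ be the group of cocharacters, and let $\langle\chi,\lambda\rangle\in\mathbb Z$ be defined by $\chi(\lambda(s))=s^{\langle\chi,\lambda\rangle}$. Let $\mu_1,\dots,\mu_m\in X$ be the diagonal entries restricted to $T$. Since $\overline T$ is closed in the diagonal matrices, $k[\overline T]\subseteq k[T]$ is generated by the $\mu_i$. So it is the linear span of the monoid generated by them. Since distinct characters are linearly independent, this monoid consists of all characters lying in $k[\overline T]$, so it is the $S$ of the introduction. Writing $k[C]$ for the linear span of a submonoid $C\subseteq X$, we have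
\[
S=\langle\mu_1,\dots,\mu_m\rangle,\qquad k[\overline T]=k[S].
\]
Put $\delta_T=\delta|_T=\mu_1+\dots+\mu_m\in S$. As $T$ is closed in $G$, we have $T=\overline T\cap G=\{x\in\overline T:\delta(x)\ne0\}$ and $k[T]=k[S][1/\delta_T]$. Thus every element of $X$ has the form $\chi-j\delta_T$ with $\chi\in S$ and $j\ge0$, and $X=\mathbb ZS$.

\subsection{Expansion along the torus}

For $f\in k[G]$ the function $(g,t,h)\mapsto f(gth)$ is regular on $G\times T\times G$, and $X$ is a basis of $k[T]$. So there is a unique finite expansion
\begin{equation}\label{eq:exp}
f(gth)=\sum_{\chi\in X}f_\chi(g,h)\,\chi(t),\qquad f_\chi\in k[G\times G].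
\end{equation}
Comparing coefficients gives, for $f,f'\in k[G]$, $t\in T$, $a,b\in G$ and $c\ge 0$:
\begin{align}
(ff')_\chi&=\sum_{\chi'+\chi''=\chi}f_{\chi'}f'_{\chi''};\label{eq:conv}\\
f_\chi(gt,h)&=\chi(t)\,f_\chi(g,h);\label{eq:weight}\\
\bigl(f(a\,\cdot\,b)\bigr)_\chi(g,h)&=f_\chi(ag,hb);\notag\\
(\delta^cf)_{\chi+c\delta_T}(g,h)&=\delta(g)^c\,\delta(h)^c\,f_\chi(g,h).\label{eq:delta}
\end{align}
The last line holds because $\delta$ is multiplicative. For a submonoid $C\subseteq X$ put
\[
A_C=\{f\in k[G]:f_\chi=0\text{ for all }\chi\notin C\}.
\]
By \eqref{eq:conv} this is a subalgebra of $k[G]$, and it is stable under left and right translations by $G$. For $C=S$ it is the ring $A_S$ of the introduction, because $f(g\,\cdot\,h)|_T=\sum_\chi f_\chi(g,h)\chi$ lies in $k[S]$ for all $g,h$ exactly when $f_\chi=0$ for all $\chi\notin S$.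

\subsection{The EP as an equality of rings}

The EP quantifies over all homomorphisms. The next proposition replaces this by one condition on $k[M]$. The homomorphism that tests a given function $f$ is the representation of $G$ generated by the right translates of $f$.

\begin{proposition}\label{prop:EP}
We have $k[M]\subseteq A_S$, and $M$ has the EP if and only if $k[M]=A_S$.
\end{proposition}

\begin{proof}
If $f\in k[M]$ and $g,h\in G$, then $x\mapsto f(gxh)$ is regular on $M$, so its restriction to $T$ lies in $k[\overline T]$. Hence $f\in A_S$.

Assume the EP and let $f\in A_S$. Put $(\rho_hf)(x)=f(xh)$ and let $V$ be the span of all $\rho_hf$, $h\in G$. It is a finite-dimensional rational $G$-module under $\rho$. For $v=\rho_hf$ we have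
\[
(\rho_tv)(g)=f(gth)=\sum_{\chi\in S}f_\chi(g,h)\chi(t).
\]
For $t=1$ this writes $v$ as the sum of the functions $f_\chi(\,\cdot\,,h)$, $\chi\in S$. By \eqref{eq:weight} such a function, if nonzero, is a weight vector of weight $\chi$; it lies in $V$ because $V$ is $T$-stable. So all $T$-weights of $V$ lie in $S$. In a basis of weight vectors, $\rho|_T$ is diagonal with entries in $S\subseteq k[\overline T]$. So it extends to a morphism $\overline T\to\operatorname{End}(V)$. By the EP with $L=\operatorname{End}(V)$, $\rho$ extends to a morphism $\beta:M\to\operatorname{End}(V)$. Since $f(x)=(\rho_xf)(1)$ for $x\in G$, the function $x\mapsto(\beta(x)f)(1)$ is regular on $M$ and extends $f$. So $f\in k[M]$.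

Conversely, assume $A_S\subseteq k[M]$. Let $\alpha:G\to L$ be a morphism of algebraic monoids such that $\alpha|_T$ extends to $\overline T$. Embed $L$ as a closed submonoid of some $M_l(k)$ by (F1). For the matrix entries $\alpha_{ij}\in k[G]$,
\[
\alpha_{ij}(gth)=\sum_{a,b}\alpha_{ia}(g)\,\alpha_{ab}(t)\,\alpha_{bj}(h),\qquad \alpha_{ab}|_T\in k[\overline T]=k[S].
\]
So $\alpha_{ij}\in A_S\subseteq k[M]$, and $\alpha$ extends to a morphism $\beta:M\to M_l(k)$. Since $G$ is dense in $M$ and $L$ is closed, $\beta$ has image in $L$, is multiplicative, and is the only extension.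
\end{proof}

\begin{example}\label{ex:cusp}
If $G=T$ is a torus, then $M=\overline T$ has the EP for trivial reasons. For instance, the closure of $\{\operatorname{diag}(t^2,t^3):t\in k^*\}$ has the EP, and its coordinate ring is $A_S=k[t^2,t^3]$. So the EP does not imply normality, and $S$ need not be the set of all characters in a cone. We therefore pass to the normalization before we use valuations.
\end{example}

\section{Saturation and normalization}\label{sec:sat}

Let $S'=X\cap\mathbb Q_{\ge0}S$ be the saturation of $S$. The cone $\mathbb Q_{\ge0}S$ is generated by the finitely many $\mu_i$. So by the Minkowski--Weyl theorem it is the intersection of finitely many rational half-spaces: there are nonzero $\lambda_1,\dots,\lambda_r\in Y$ with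
\begin{equation}\label{eq:lambdas}
S'=\{\chi\in X:\langle\chi,\lambda_i\rangle\ge0,\ i=1,\dots,r\}
\end{equation}
(with $r=0$ if $S'=X$). The ring $k[S']$ is integrally closed in $\operatorname{Frac}k[T]$. Indeed, it is the intersection of $k[T]$ with the spans of the half-spaces $\{\chi\in X:\langle\chi,\lambda_i\rangle\ge0\}$. Each of these spans, in a suitable basis of $X$, is a ring $k[x_1,x_2^{\pm1},\dots,x_d^{\pm1}]$, which is normal with fraction field $\operatorname{Frac}k[T]$.

The ring $A_{S'}$ is defined by inequalities, while $A_S$ in general is not. The following lemma says that this difference disappears under integral closure: if the functions in $A_S$ are integral over $k[M]$, then so are those in $A_{S'}$. The reason is that $S'$ becomes part of $S$ after a bounded shift.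

\begin{lemma}\label{lem:sat}
\begin{enumerate}
\item[(a)] There is an integer $c\ge0$ with $c\,\delta_T+S'\subseteq S$.
\item[(b)] If $A_S\subseteq k[\widetilde M]$, then $k[\widetilde M]=A_{S'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An element of $S'$ has the form $\sum_ic_i\mu_i$ with $c_i\in\mathbb Q_{\ge0}$. Splitting each $c_i$ into integral and fractional part gives $S'=F+S$, where $F$ is the set of elements of $X$ of the form $\sum_ic_i\mu_i$ with $c_i\in\mathbb Q$, $0\le c_i\le1$. This set is bounded in the lattice $X$, hence finite. Since $X=\mathbb ZS$, each $x\in F$ is $\sum_ia_i\mu_i$ with $a_i\in\mathbb Z$, and $\delta_T=\sum_i\mu_i$. So $x+c\,\delta_T\in S$ once $c\ge\max_i|a_i|$. Choose $c$ large enough for all $x\in F$.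

(b) Let $f\in A_{S'}$ and let $c$ be as in (a). For $j\ge0$ we have $f^j\in A_{S'}$, so by \eqref{eq:delta} all $\chi$ with $(\delta^cf^j)_\chi\neq0$ lie in $c\,\delta_T+S'\subseteq S$. Thus $\delta^cf^j\in A_S\subseteq k[\widetilde M]$ for all $j$. Hence the ring $k[\widetilde M][f]$ is contained in the finitely generated module $\delta^{-c}k[\widetilde M]$ over the Noetherian ring $k[\widetilde M]$. So $f$ is integral over $k[\widetilde M]$, and $f\in k[\widetilde M]$.

Conversely, let $f\in k[\widetilde M]\subseteq k[G]$ and $g,h\in G$. In an equation of integral dependence of $f$ over $k[M]$, replace $x$ by $gxh$. The coefficients stay in $k[M]$, so $f(g\,\cdot\,h)$ is integral over $k[M]$. Restricting to $T$, we see that $f(g\,\cdot\,h)|_T\in k[T]$ is integral over $k[S]$. So it lies in the integrally closed ring $k[S']\supseteq k[S]$. As $g,h$ are arbitrary, $f_\chi=0$ for $\chi\notin S'$.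
\end{proof}

The hypothesis in (b) is exactly condition (iv) of Theorem~\ref{thm:char}. By Proposition~\ref{prop:EP}, it holds if $M$ has the EP. The second half of the proof of (b), the inclusion $k[\widetilde M]\subseteq A_{S'}$, does not need it. The monoid $M_1$ of Section~\ref{ss:small} is normal with $S=S'=\mathbb Z_{\ge0}$; here the inclusion is strict, since $A_{S'}=k[t,u]$.

\section{Valuations from one-parameter subgroups}\label{sec:val}

For $\lambda\in Y$ and $0\ne f\in k[G]$, the function $(g,s,h)\mapsto f(g\lambda(s)h)$ is an element of $k[G\times G][s,s^{-1}]$. It is nonzero, since setting $s=1$ and $h=1$ recovers $f$. Let $v_\lambda(f)$ be the lowest exponent of $s$ that occurs in it, that is, the order of $f$ at $s=0$ along the curve $s\mapsto g\lambda(s)h$ for general $g,h$. Put $v_\lambda(0)=\infty$.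

\begin{lemma}\label{lem:val}
Let $\lambda\in Y$.
\begin{enumerate}
\item[(a)] $v_\lambda$ extends to a valuation of $K$ with values in $\mathbb Z$, possibly trivial, and for $0\neq f\in k[G]$
\[
v_\lambda(f)=\min\{\langle\chi,\lambda\rangle:f_\chi\ne0\}.
\]
\item[(b)] $A_{S'}=\{f\in k[G]:v_{\lambda_i}(f)\ge0,\ i=1,\dots,r\}$.
\item[(c)] Suppose $\langle\,\cdot\,,\lambda\rangle\ge0$ on $S$. Then $\lambda$ extends to a multiplicative morphism $\bar\lambda:\mathbb A^1\to\overline T$, the point $e=\bar\lambda(0)$ is idempotent, $v_\lambda\ge0$ on $k[M]$, and
\[
\{f\in k[M]:v_\lambda(f)>0\}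
\]
is the ideal of $\overline{GeG}$ in $k[M]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $k[G]\to k[G\times G][s,s^{-1}]$, $f\mapsto f(g\lambda(s)h)$, is an injective ring homomorphism. The variety $G\times G$ is irreducible, so $k[G\times G]$ is a domain and the lowest exponent in $s$ is additive on products. Hence $v_\lambda$ is a valuation on $k[G]$ and extends to $K$. By \eqref{eq:exp},
\[
f(g\lambda(s)h)=\sum_{\chi}f_\chi(g,h)\,s^{\langle\chi,\lambda\rangle}.
\]
Several $\chi$ may contribute to the same power of $s$. But by \eqref{eq:weight} the nonzero $f_\chi$ are eigenfunctions of $T$ (acting on the first variable) with distinct characters. So they are linearly independent and do not cancel. This gives the formula.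

(b) By (a), $v_{\lambda_i}(f)\ge0$ for all $i$ if and only if $\langle\chi,\lambda_i\rangle\ge0$ for all $i$ and all $\chi$ with $f_\chi\neq0$. By \eqref{eq:lambdas} this means that all such $\chi$ lie in $S'$.

(c) We have $\lambda(s)=\operatorname{diag}(s^{\langle\mu_1,\lambda\rangle},\dots,s^{\langle\mu_m,\lambda\rangle})$ with exponents $\ge0$, so $\lambda$ extends to $\bar\lambda:\mathbb A^1\to\overline T$. The extension is multiplicative by density, and $e^2=\bar\lambda(0\cdot0)=e$. For $f\in k[M]$ the function $(g,s,h)\mapsto f(g\bar\lambda(s)h)$ is regular on $G\times\mathbb A^1\times G$. So it is a polynomial in $s$ over $k[G\times G]$, with constant term $f(geh)$. Hence $v_\lambda(f)\ge0$, and $v_\lambda(f)>0$ if and only if $f$ vanishes on $GeG$.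
\end{proof}

\section{Boundary divisors and the proof of Theorem~\ref{thm:main}}\label{sec:main}

Since $M\setminus G=\{\delta=0\}$ and $\delta\ne0$, Krull's principal ideal theorem shows that $M\setminus G$ is empty or all its irreducible components have dimension $n-1$. We call these components the \emph{boundary divisors} of $M$. The set $M\setminus G$ is stable under the action of $G\times G$ by $(g,h)\cdot x=gxh^{-1}$. As $G\times G$ is connected, each boundary divisor is stable too. Quasiregularity is a condition on boundary divisors alone:

\begin{lemma}\label{lem:boundary}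
\begin{enumerate}
\item[(a)] A closed $G\times G$-stable subset of $M$ is a two-sided ideal.
\item[(b)] If every boundary divisor of $M$ equals $\overline{GeG}$ for some $e\in E(M)$, then $M$ is quasiregular.
\item[(c)] Conversely, if $M$ is quasiregular, then every boundary divisor equals $\overline{GeG}$ for some $e\in E(\overline T)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Z$ be such a subset and $x\in Z$. The map $M\times M\to M$, $(a,b)\mapsto axb$, sends the dense set $G\times G$ into the closed set $Z$, hence it sends $M\times M$ into $Z$.

(b) Let $D_j=\overline{Ge_jG}$ be the boundary divisors. An orbit of an algebraic group is open in its closure. So $D_j\setminus Ge_jG$ is closed, and it is empty or of dimension at most $n-2$ because $D_j$ is irreducible. Put $N=\bigcup_j(D_j\setminus Ge_jG)$. This set is closed and $G\times G$-stable, hence an ideal by (a), and $\dim N\le n-2$. An element of $M\setminus N$ lies in $G=G1G$ or in some $D_j$, and in the second case in $Ge_jG$.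

(c) Let $N$ be as in the definition and let $D$ be a boundary divisor. By (F2), $M\setminus N\subseteq\bigcup_{e\in E(\overline T)}GeG$. The set $E(\overline T)$ is finite, because its elements are diagonal matrices with entries in $\{0,1\}$. Since $\dim N\le n-2$, the set $D\setminus N$ is nonempty and open, hence dense in the irreducible variety $D$. It is covered by the finitely many sets $D\cap GeG$, $e\in E(\overline T)$, so one of these is dense in $D$. For this $e$, $D$ meets $GeG$. As $D$ is $G\times G$-stable, we get $GeG\subseteq D$, and $D=\overline{GeG}$.
\end{proof}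

We now come to the main step. A priori, the order along a boundary divisor of $\widetilde M$ could be any discrete valuation of $K$. But under the hypothesis $A_S\subseteq k[\widetilde M]$, the ring $k[\widetilde M]=A_{S'}$ is cut out of $k[G]$ by \emph{finitely many} valuations $v_{\lambda_i}$, and this leaves room for no other boundary valuation.

\begin{theorem}\label{thm:divisors}
Suppose $A_S\subseteq k[\widetilde M]$. Then every boundary divisor of $M$ equals $\overline{Ge_iG}$ for some $i$, where $e_i=\bar\lambda_i(0)\in E(\overline T)$ and $\lambda_1,\dots,\lambda_r$ are as in \eqref{eq:lambdas}. In particular, $M$ is quasiregular.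
\end{theorem}

\begin{proof}
Put $A'=k[\widetilde M]$. By Lemmas~\ref{lem:sat}(b) and~\ref{lem:val}(b),
\begin{equation}\label{eq:inter}
A'=A_{S'}=k[G]\cap O_1\cap\dots\cap O_r,\qquad O_i=\{f\in K:v_{\lambda_i}(f)\ge0\}.
\end{equation}
Each $O_i$ is $K$ or a discrete valuation ring (DVR) with fraction field $K$. Recall that a DVR is a maximal proper subring of its fraction field: a strictly larger subring contains an element of negative valuation, hence the inverse of a uniformizer, hence everything.

Let $D$ be a boundary divisor, with prime ideal $\mathfrak p\subset k[M]$. Then $\delta\in\mathfrak p$. As $A'$ is integral over $k[M]$, there is a prime $\mathfrak q\subset A'$ with $\mathfrak q\cap k[M]=\mathfrak p$, and $\dim A'/\mathfrak q=\dim k[M]/\mathfrak p=n-1$. Since $A'$ is a finitely generated domain of dimension $n$, $\mathfrak q$ has height one. Since $A'$ is normal and Noetherian, $R=A'_{\mathfrak q}$ is a DVR.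

Let $\Sigma=A'\setminus\mathfrak q$. By \eqref{eq:inter} all rings on the right-hand side are $A'$-submodules of $K$, and localization commutes with finite intersections of submodules. Hence
\[
R=\Sigma^{-1}k[G]\cap\Sigma^{-1}O_1\cap\dots\cap\Sigma^{-1}O_r .
\]
We examine the terms. First, $\Sigma^{-1}k[G]\supseteq R[1/\delta]=K$, because $\delta$ is a nonzero element of the maximal ideal $\mathfrak qR$ of $R$. So $k[G]$ contributes nothing at $\mathfrak q$. Next, $\Sigma^{-1}O_i$ is a ring between $O_i$ and $K$, so it equals $O_i$ or $K$. Since $R\ne K$, there is an $i$ with $\Sigma^{-1}O_i=O_i\ne K$. (In particular, if $r=0$ there is no boundary divisor.) For this $i$ we have $R\subseteq O_i\subsetneq K$, and by maximality of $R$,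
\[
R=O_i .
\]
The maximal ideals of $R$ and $O_i$ then agree, so $\mathfrak q=\mathfrak qR\cap A'=\{f\in A':v_{\lambda_i}(f)>0\}$ and
\[
\mathfrak p=\mathfrak q\cap k[M]=\{f\in k[M]:v_{\lambda_i}(f)>0\}.
\]
Since $\langle\,\cdot\,,\lambda_i\rangle\ge0$ on $S\subseteq S'$, Lemma~\ref{lem:val}(c) identifies the right-hand side with the ideal of $\overline{Ge_iG}$. Thus $D=\overline{Ge_iG}$. Quasiregularity follows from Lemma~\ref{lem:boundary}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $M$ has the EP, then $A_S=k[M]\subseteq k[\widetilde M]$ by Proposition~\ref{prop:EP}, and Theorem~\ref{thm:divisors} applies.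
\end{proof}

The EP entered only through the inclusion $A_S\subseteq k[\widetilde M]$, which is why one can hope for a converse at the level of the normalization.

\section{The normalization and the characterization}\label{sec:char}

\begin{lemma}\label{lem:norm}
$\widetilde M$ has a unique structure of linear algebraic monoid for which $\pi$ is a morphism of algebraic monoids that is the identity on $G$. Its unit group is $G$.
\end{lemma}

\begin{proof}
The variety $\widetilde M\times\widetilde M$ is normal, and the morphism $\widetilde M\times\widetilde M\to M$, $(x,y)\mapsto\pi(x)\pi(y)$, is dominant. By the universal property of normalization it factors uniquely through $\pi$. The resulting morphism $\widetilde M\times\widetilde M\to\widetilde M$ extends the product of $G=\pi^{-1}(G)$. It is associative, has unit $\pi^{-1}(1)$, and makes $\pi$ multiplicative. The first two statements hold by density of $G^3$ and $G$, and the third by construction. Uniqueness also follows by density. Units of $\widetilde M$ map to units of $M$, so they lie in $\pi^{-1}(G)=G$, and all elements of $G$ are units.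
\end{proof}

All earlier results therefore apply to $\widetilde M$, with $S$ replaced by the monoid $\widetilde S$ of characters of $T$ that extend to the closure of $T$ in $\widetilde M$. Since $\pi$ maps this closure into $\overline T$, we have $S\subseteq\widetilde S$.

To go from quasiregularity back to the EP, we must reverse the passage from one-parameter subgroups to idempotents: every idempotent of $\overline T$ has to be a limit.

\begin{lemma}\label{lem:limit}
For every $e\in E(\overline T)$ there is $\lambda\in Y$ with $\langle\,\cdot\,,\lambda\rangle\ge0$ on $S$ and $\bar\lambda(0)=e$.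
\end{lemma}

\begin{proof}
Each $\chi\in S$ is multiplicative on $\overline T$. So evaluation at $e$ is a homomorphism $S\to\{0,1\}$, $\chi\mapsto\chi(e)$, into the multiplicative monoid $\{0,1\}$. Let $I=\{i:\mu_i(e)=1\}$. We need $\lambda\in Y$ with
\[
\langle\mu_i,\lambda\rangle=0\ (i\in I),\qquad\langle\mu_i,\lambda\rangle>0\ (i\notin I).
\]
Indeed, $\lambda$ is then nonnegative on $S$, and $\bar\lambda(0)$ is the diagonal matrix with entries $1$ for $i\in I$ and $0$ otherwise, which is $e$. If $I$ contains all $i$, take $\lambda=0$. Otherwise, suppose there is no such $\lambda$; by scaling, there is then no rational one. Motzkin's transposition theorem over $\mathbb Q$ gives rational numbers $c_i\ge0$ $(i\notin I)$, not all zero, and $d_i$ $(i\in I)$ with $\sum_{i\notin I}c_i\mu_i+\sum_{i\in I}d_i\mu_i=0$. After clearing denominators we may take them integral. Then, in $S$,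
\[
\sum_{i\notin I}c_i\mu_i+\sum_{i\in I,\,d_i>0}d_i\mu_i=\sum_{i\in I,\,d_i<0}|d_i|\,\mu_i .
\]
At $e$ the left-hand side takes the value $0$, since some $c_i$ with $i\notin I$ is positive. The right-hand side takes the value $1$. This is a contradiction.
\end{proof}

\begin{proposition}\label{prop:normal}
If $M$ is normal and quasiregular, then $M$ has the EP.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:EP} it suffices to show $A_S\subseteq k[M]$. Let $f\in A_S$. As $k[M]$ is a normal Noetherian domain, $k[M]=\bigcap_{\mathfrak p}k[M]_{\mathfrak p}$ over the primes $\mathfrak p$ of height one, and each $k[M]_{\mathfrak p}$ is a DVR. Let $D$ be the divisor of such a prime. If $D$ meets $G$, then $\delta\notin\mathfrak p$ and $f\in k[G]=k[M][1/\delta]\subseteq k[M]_{\mathfrak p}$. Otherwise $D$ is a boundary divisor, and $D=\overline{GeG}$ with $e\in E(\overline T)$ by Lemma~\ref{lem:boundary}(c). Take $\lambda$ for this $e$ as in Lemma~\ref{lem:limit}. By Lemma~\ref{lem:val}(c), $v_\lambda\ge0$ on $k[M]$ and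
\[
\{a\in k[M]:v_\lambda(a)>0\}=\mathfrak p\neq0 .
\]
So elements of $k[M]$ outside $\mathfrak p$ have value $0$, and $k[M]_{\mathfrak p}$ is contained in the valuation ring $O=\{a\in K:v_\lambda(a)\ge0\}$. Also $O\ne K$ because $\mathfrak p\ne0$. As a DVR is a maximal proper subring, $k[M]_{\mathfrak p}=O$. Since $f\in A_S$ and $\lambda$ is nonnegative on $S$, Lemma~\ref{lem:val}(a) gives $v_\lambda(f)\ge0$, that is, $f\in k[M]_{\mathfrak p}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(iv)$\Rightarrow$(i) is Theorem~\ref{thm:divisors}.

(i)$\Rightarrow$(ii). Let $\widetilde D$ be a boundary divisor of $\widetilde M$. Since $\pi$ is finite, $D=\pi(\widetilde D)$ is closed, irreducible and of dimension $n-1$. It is contained in $M\setminus G$ because $\pi^{-1}(G)=G$. So $D$ is a boundary divisor of $M$, and $D=\overline{GeG}$ with $e\in E(M)$ by Lemma~\ref{lem:boundary}(c). We must lift $e$ to an idempotent in $\widetilde D$. Pick $x\in\widetilde D$ with $\pi(x)=e$. The fiber $\pi^{-1}(e)$ is finite, and it is closed under multiplication because $e^2=e$. In a finite semigroup some power of each element is idempotent, so $f=x^j$ is idempotent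 for some $j\ge1$, and $\pi(f)=e$. By Lemma~\ref{lem:boundary}(a), $\widetilde D$ is an ideal of $\widetilde M$, hence $f\in\widetilde D$ and $\overline{GfG}\subseteq\widetilde D$. The image $\pi(\overline{GfG})$ is closed, contains $GeG$ and lies in $D$. So it equals $D$, and $\dim\overline{GfG}=n-1$. Therefore $\overline{GfG}=\widetilde D$. Now Lemma~\ref{lem:boundary}(b), applied to $\widetilde M$, gives (ii).

(ii)$\Rightarrow$(iii) is Proposition~\ref{prop:normal} for $\widetilde M$.

(iii)$\Rightarrow$(iv). By Proposition~\ref{prop:EP} for $\widetilde M$, $k[\widetilde M]=A_{\widetilde S}\supseteq A_S$, since $\widetilde S\supseteq S$.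

It remains to prove the last statements. Condition \eqref{eq:second} says that $A_S\cap k[\widetilde M]\subseteq k[M]$, and by Proposition~\ref{prop:EP} the EP says that $A_S=k[M]$. If $M$ has the EP, then \eqref{eq:second} is clear and (iv) holds, hence (i). Conversely, if $M$ is quasiregular, then (iv) holds and $A_S\cap k[\widetilde M]=A_S$. So \eqref{eq:second} gives $A_S\subseteq k[M]$, which is the EP. For normal $M$ condition \eqref{eq:second} is void. Finally, if $M$ has the EP, then $k[M]=A_S$, and the definition of $A_S$ involves only $G$ and $k[\overline T]\subseteq k[T]$.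
\end{proof}

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $M_0$ be the monoid of upper triangular matrices $\begin{pmatrix}a&c\\0&b\end{pmatrix}$, with unit group $G_0$. As a variety it is $\mathbb A^3$, hence normal. Its boundary divisors are $\{a=0\}$ and $\{b=0\}$. The computations
\begin{align*}
\begin{pmatrix}a&c\\0&b\end{pmatrix}\begin{pmatrix}0&0\\0&1\end{pmatrix}\begin{pmatrix}a'&c'\\0&b'\end{pmatrix}&=\begin{pmatrix}0&cb'\\0&bb'\end{pmatrix},\\
\begin{pmatrix}a&c\\0&b\end{pmatrix}\begin{pmatrix}1&0\\0&0\end{pmatrix}\begin{pmatrix}a'&c'\\0&b'\end{pmatrix}&=\begin{pmatrix}aa'&ac'\\0&0\end{pmatrix}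
\end{align*}
show that $G_0\operatorname{diag}(0,1)G_0=\{a=0,\,b\ne0\}$ and $G_0\operatorname{diag}(1,0)G_0=\{b=0,\,a\ne0\}$, whose closures are the two divisors. So $M_0$ is quasiregular by Lemma~\ref{lem:boundary}(b), and it has the EP by Proposition~\ref{prop:normal}.

The diagonal entries of an idempotent $e\in M_0$ are $0$ or $1$. If both are $0$, then $e$ is nilpotent, so $e=0$. Hence for $e\ne0$ every element of $G_0eG_0$ has a nonzero diagonal entry, and the matrices with $a=b=0$, $c\ne0$ lie in no $G_0eG_0$. Any closed $N$ satisfying (Q2) contains them, hence contains the line $\{a=b=0\}$ of dimension $1=3-2$.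

For dimension $3+d$ take $M_0\times\mathbb G_m^d$, with unit group $G_0\times\mathbb G_m^d$. It is normal, and its idempotents are the pairs $(e,1)$ with $e\in E(M_0)$. Its boundary divisors are those of $M_0$ times $\mathbb G_m^d$. The same arguments show that it has the EP and that any closed $N$ satisfying (Q2) contains $\{a=b=0\}\times\mathbb G_m^d$, of dimension $1+d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
By Theorem~\ref{thm:main} there is an ideal $N$ satisfying (Q1) and (Q2), and $\dim N\le0$. If $N=\emptyset$ (as is the case if $\dim M<2$), we are done. Otherwise $N$ is finite and $G\times G$-stable. As $G\times G$ is connected, it fixes each $x\in N$. So $gx=x$ for all $g\in G$, and by density $yx=x$ for all $y\in M$. Taking $y=x$ gives $x^2=x$, and $x\in GxG$. Thus $N\subseteq\bigcup_eGeG$ as well.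
\end{proof}

For (c) we give two examples, the first for characteristic $\ne2$ and the second for every positive characteristic. In both, a function whose square (respectively $p$th power) lies in $k[M]$ is missing from $k[M]$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c), characteristic $\ne2$]
In the basis $e_1^2,\,e_1e_2,\,e_2^2$ of $\operatorname{Sym}^2k^2$, the map $\operatorname{Sym}^2:M_2(k)\to\operatorname{End}(\operatorname{Sym}^2k^2)$ is
\[
\begin{pmatrix}x&y\\z&w\end{pmatrix}\longmapsto
\begin{pmatrix}x^2&xy&y^2\\2xz&xw+yz&2yw\\z^2&zw&w^2\end{pmatrix}.
\]
Let $M=\operatorname{Sym}^2(M_2(k))$. The map is multiplicative, homogeneous of degree $2$, and vanishes only at $0$, since the vanishing of $x^2,y^2,z^2,w^2$ forces $x=y=z=w=0$. So it induces a morphism from $\mathbb P^3$ to a projective space, whose image is closed. Hence $M$, the cone over this image, is closed, and it is an irreducible linear algebraic monoid. Put $\Delta=xw-yz$. For $z=0$ the matrix above is triangular with determinant $(xw)^3$. Since every matrix in $M_2(k)$ is conjugate to an upper triangular one, $\det\operatorname{Sym}^2=\Delta^3$ always. Thus $G=\operatorname{Sym}^2(GL_2)$.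 As $M_2(k)=\bigcup_eGL_2\,e\,GL_2$ by the rank normal form, $M=\bigcup_eGeG$. So $M$ is quasiregular with $N=\emptyset$.

Since $M_2(k)\to M$ is surjective, we may view $k[M]$ as the subring of $k[x,y,z,w]$ generated by
\begin{equation}\label{eq:nine}
x^2,\ xy,\ y^2,\ xz,\ xw+yz,\ yw,\ z^2,\ zw,\ w^2,
\end{equation}
where $xz$ and $yw$ appear because $2$ is invertible. It contains $\delta=\Delta^3$ and
\[
\Delta^2=(xw+yz)^2-4\,(xy)(zw).
\]
In $k[G]=k[M][1/\delta]$ the element $\Delta^2$ is a unit, because $(\Delta^2)^3=\delta^2$. Hence $\Delta=\delta/\Delta^2\in k[G]$: the determinant of $GL_2$ induces a homomorphism $d:G\to\mathbb G_m$ that is a morphism of varieties. The image of the diagonal torus, $T=\{\operatorname{diag}(x^2,xw,w^2)\}$, is a maximal torus of $G$. On $T$, $d$ is the middle diagonal entry, which extends to $\overline T$. So $d$, viewed as a homomorphism from $G$ to the multiplicative monoid $L=\mathbb A^1$, satisfies the hypothesis of the EP. If it extended to $M$, then $\Delta\in k[M]$. Since $\Delta$ is homogeneous of degree $2$, it would be a linear combination of the functions \eqref{eq:nine}. Comparing monomials, $xw-yz$ would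 be a scalar multiple of $xw+yz$, which is impossible as $2\ne0$ in $k$. So $M$ fails the EP.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c), characteristic $p>0$]
Take $G=\mathbb G_m\times\mathbb G_a$ with coordinates $(t,u)$ as in Section~\ref{ss:small}, and let $M$ be the closure of the image of the homomorphism
\[
(t,u)\mapsto\begin{pmatrix}t&tu\\0&t\end{pmatrix}\oplus\begin{pmatrix}1&u^p\\0&1\end{pmatrix}.
\]
Then $k[M]=k[t,tu,u^p]$, which lies strictly between the coordinate rings of the monoids $M_1$ and $M_2$ of Section~\ref{ss:small}. Here $\delta=t^2$ and $k[M][1/t]=k[t^{\pm1},u]$, so the unit group is $G$. The ring $k[t,u]$ is normal, integral over $k[M]$ because $u^p\in k[M]$, and has the same fraction field because $u=tu/t$. So $\widetilde M=\mathbb A^1\times\mathbb G_a=M_2$, and $\widetilde M=G\cup Ge$ with $e=(0,0)$. As $\pi$ is surjective, $M=G\cup G\pi(e)$. So $M=\bigcup_eGeG$, and $M$ is quasiregular. The homomorphism $u:G\to\mathbb G_a$ is trivial on $T=\mathbb G_m\times\{0\}$, so its restriction to $T$ extends to $\overline T$. If $u$ extended to $M$, then $u\in k[M]$. But $k[M]$ is spanned by the monomials $t^a(tu)^bu^{pc}=t^{a+b}u^{b+pc}$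 with $a,b,c\ge0$. None of these is $u$: the exponent of $t$ is $0$ only for $a=b=0$, and then the exponent of $u$ is divisible by $p$. So $M$ fails the EP.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problems} ``Linear Algebraic Monoids'', Problem~2.4, \texttt{http://www.math.uwo.ca/\~{}lex/cv/open\_problems.pdf}.
\bibitem{putcha} Putcha, \emph{Linear Algebraic Monoids}, LMS Lecture Notes 133.
\end{thebibliography}

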